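\title{Maximal Induced Forests Can Be Found in NC}

\begin{abstract}
We show that a maximal induced forest of an $n$-vertex graph can be computed
deterministically in time $O(\log^3 n)$ with polynomially many processors on a
PRAM. The algorithm makes $O(\log n)$ successive calls to a maximal independent
set routine. It maintains an induced forest together with a set of marked
components such that every vertex that can still be added is adjacent to a
marked component; two independent set computations halve the number of marks.
The method also extends a prescribed induced forest inside a prescribed vertex
set, has a randomized version with $O(n+m)$ processors, and finds maximal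
Berge-acyclic sets of hyperedges. In contrast, the lexicographically first
maximal induced forest is P-complete to compute.
\end{abstract}

\section{The maximal forest problem}\label{sec:intro}

Graphs are finite, simple and undirected. For a graph $G=(V,E)$ we write
$n=|V|$ and $m=|E|$, we assume $n\ge 2$, and $G[S]$ denotes the subgraph
induced by $S\subseteq V$. The \emph{maximal forest problem} (MF) asks, given
$G$, for a set $S\subseteq V$ such that $G[S]$ is a forest and
$G[S\cup\{v\}]$ contains a cycle for every $v\notin S$. The question of this
paper is whether MF is in NC, that is, whether such a set $S$ can be computed
for every $G$ in time polylogarithmic in $n$ with polynomially many processors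
on a parallel random access machine (PRAM).

MF belongs to a family of maximality problems. Fix a property of graphs that is
easy to test (say, in NC) and hereditary, meaning that every subset of a set of
vertices or edges with the property has it too, and ask for a maximal set of
vertices, or of edges, whose induced subgraph has the property. Sequentially
such a problem is trivial: scan the elements in a given order and keep an
element if the property survives. An element that is rejected violates the
property together with some elements kept earlier, hence, by heredity, together
with the final set; so the output is maximal. But each decision of this greedy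
scan depends on the earlier ones, and a fast parallel algorithm has to make many
decisions at once. MF is listed in \cite{mcf} among natural maximality problems
whose parallel complexity remains unresolved.

Two close neighbors of MF suggest a positive answer. For vertex sets and the
property ``there is no edge'' one obtains the maximal independent set problem
(MIS), which is in NC \cite{KW,Luby}. For edge sets and the property ``there is
no cycle'' one obtains spanning forests, and here even the greedy scan
parallelizes: an edge is rejected only if its ends are already connected, so the
edges kept among $e_1,\dots,e_{i-1}$ have the same components as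
$(V,\{e_1,\dots,e_{i-1}\})$, and whether $e_i$ is kept is a connectivity
question that does not refer to earlier decisions.

Neither feature carries over. The constraints of MIS concern pairs of vertices,
whereas those of MF do not: if $S$ consists of every second vertex of a cycle of
length $2k$, then any $k-1$ of the other $k$ vertices can be added to $S$
together, but not all $k$. And a rejected vertex, unlike a rejected edge, takes
connectivity away with it; Theorem~\ref{thm:more}(iv) below shows that the
greedy scan for MF cannot be simulated in NC unless $\mathrm{P}=\mathrm{NC}$.
The answer is nevertheless yes, and the proof replaces the global constraint by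
a short sequence of pairwise ones.

We prove the result for a version with prescribed and allowed vertices, which
costs nothing in the proof and has further applications.

\medskip
\noindent\textbf{Extension problem} $\mathrm{MF}(G,X,S_0)$. Given
$S_0\subseteq V$ with $G[S_0]$ a forest and $X\subseteq V\setminus S_0$, find
$S$ with $S_0\subseteq S\subseteq S_0\cup X$ such that $G[S]$ is a forest and
$G[S\cup\{v\}]$ contains a cycle for every $v\in X\setminus S$.
\medskip

\noindent MF is the case $S_0=\emptyset$, $X=V$.

\begin{theorem}\label{thm:main}
MF, and more generally $\mathrm{MF}(G,X,S_0)$, is in NC. It is solved by at most
$1+2(\lfloor\log_2 n\rfloor+1)$ successive MIS computations, each on a graph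
with at most $n$ vertices, plus $O(\log n)$ rounds of NC operations (connected
components and local tests). This gives deterministic time $O(\log^3 n)$ with
polynomially many processors.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] $\mathrm{MF}(G,X,S_0)$ is solvable by a randomized CRCW PRAM
algorithm with $O(n+m)$ processors whose output is always correct and which
runs in time $O(\log^3 n)$ with probability at least $1-1/n$.
\item[(ii)] Given a hypergraph, a maximal Berge-acyclic set of hyperedges can be
found in NC.
\item[(iii)] MIS reduces to a single call of the extension problem. So, up to
the $O(\log n)$ sequential calls of Theorem~\ref{thm:main} and standard NC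
operations, the extension problem and MIS are equivalent.
\item[(iv)] The lexicographically first maximal induced forest is P-complete to
compute.
\end{enumerate}
\end{theorem}

The terms in (ii) and (iv) are recalled in Section~\ref{sec:related}, where
(ii)--(iv) are proved. Sections~\ref{sec:adding}--\ref{sec:halving} contain the
proof of Theorem~\ref{thm:main}, and Section~\ref{sec:random} that of~(i).

\section{The parallel model and the tools used}\label{sec:model}

A PRAM consists of synchronous processors with a shared memory of words of
$O(\log n)$ bits. In the EREW model no two processors access the same cell in
the same step; in the CRCW model they may, and if several processors write to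
one cell, one of them succeeds. An EREW algorithm is also a CRCW algorithm, and
one step of a CRCW PRAM with polynomially many processors can be simulated in
$O(\log n)$ steps on an EREW PRAM. We state running times for the CRCW model; on
an EREW PRAM they grow by at most a factor $O(\log n)$, so membership in NC does
not depend on the model. A search problem such as MF or MIS is in NC if some
valid output, no matter which, is computed within the NC bounds.

On a CRCW PRAM the OR of $N$ bits takes one step with $N$ processors: each
processor holding a $1$ writes $1$ into a common cell. Sums and minima over the
consecutive segments of an array of length $N$, and prefix sums, take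
$O(\log N)$ time with $O(N)$ processors along a balanced binary tree. Beyond
this we use three published algorithms.
\begin{itemize}
\item An MIS of a graph with $N$ vertices, that is, a set of pairwise
non-adjacent vertices such that every other vertex has a neighbor in it, can be
found deterministically on an EREW PRAM in $O(\log^2 N)$ time with polynomially
many processors (Luby \cite{Luby}; membership of MIS in NC is due to Karp and
Wigderson \cite{KW}).
\item Connected components can be computed in $O(\log n)$ time with $O(n+m)$
processors on a CRCW PRAM (Shiloach and Vishkin \cite{SV}).
\item $N$ keys can be sorted in $O(\log N)$ time with $O(N)$ processors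
(Cole \cite{Cole}).
\end{itemize}

\section{Adding many vertices to a forest at once}\label{sec:adding}

Fix an instance $(G,X,S_0)$. Throughout, $S$ denotes a set with
$S_0\subseteq S\subseteq S_0\cup X$ and $G[S]$ a forest, and
$\mathrm{Comp}(S)$ is the set of components of $G[S]$. A vertex $v\notin S$ is
\emph{adjacent} to a component $K\in\mathrm{Comp}(S)$ if it has a neighbor in
$K$, and $\Gamma_S(v)\subseteq\mathrm{Comp}(S)$ is the set of components
adjacent to $v$. A vertex $v\in X\setminus S$ is \emph{alive for $S$} if
$G[S\cup\{v\}]$ is a forest. Thus $S$ solves the extension problem if and only
if no vertex is alive for $S$.

\begin{lemma}\label{lem:alive}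
\begin{enumerate}
\item[(i)] A vertex $v\in X\setminus S$ is alive for $S$ if and only if it has
exactly one neighbor in each $K\in\Gamma_S(v)$.
\item[(ii)] If $S\subseteq S'$, $G[S']$ is a forest and $v$ is alive for $S'$,
then $v$ is alive for $S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $v$ has two neighbors in $K$, then a path of $K$ between them forms a
cycle with $v$. Conversely, a cycle of $G[S\cup\{v\}]$ passes through $v$,
because $G[S]$ is a forest. Deleting $v$ from it leaves a path of $G[S]$ whose
ends are two distinct neighbors of $v$ in one component.
(ii) We have $v\in X\setminus S'\subseteq X\setminus S$, and $G[S\cup\{v\}]$ is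
a subgraph of the forest $G[S'\cup\{v\}]$.
\end{proof}

Part (i) turns the global condition ``no cycle'' into a local test once the
components are known, and (ii) says that a vertex that has died stays dead as
the forest grows. A parallel algorithm must add a whole set $T$ of alive
vertices in one step, and these may create a cycle jointly. Seen from an alive
vertex, a component of $G[S]$ behaves like a single point, so the right object
to look at is the graph obtained by contracting the components.

\begin{lemma}\label{lem:contract}
Let $T$ be a set of vertices that are alive for $S$ and pairwise non-adjacent in
$G$. Let $B(S,T)$ be the bipartite graph with sides $T$ and $\mathrm{Comp}(S)$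
in which $t$ is joined to $K$ if and only if $K\in\Gamma_S(t)$. The components
of $G[S\cup T]$ are obtained from the components of $B(S,T)$ by replacing each
node $K$ by its vertex set. If $B(S,T)$ is a forest, then $G[S\cup T]$ is a
forest.
\end{lemma}

\begin{proof}
Write $B=B(S,T)$. Every edge of $G[S\cup T]$ lies inside some $K$ or joins some
$t\in T$ to some $K\in\Gamma_S(t)$, since $T$ is independent. So a walk in
$G[S\cup T]$ projects to a walk in $B$; conversely a walk in $B$ lifts to a walk
in $G[S\cup T]$, since each $K$ is connected. This gives the statement on
components; let $c'$ be their common number, and let $c=|\mathrm{Comp}(S)|$.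

Recall that a graph with $N$ vertices and $k$ components is a forest if and only
if it has exactly $N-k$ edges. Hence $G[S]$ has $|S|-c$ edges and, if $B$ is a
forest, $B$ has $|T|+c-c'$ edges. By Lemma~\ref{lem:alive}(i) each edge $tK$ of
$B$ corresponds to exactly one edge of $G$ between $t$ and $K$. So $G[S\cup T]$
has $(|S|-c)+(|T|+c-c')=|S\cup T|-c'$ edges and is a forest.
\end{proof}

Both hypotheses on $T$ are needed, because $B(S,T)$ sees neither a second edge
from $t$ into $K$ nor an edge inside $T$: in a triangle $abc$, the graph $B$ is a
forest for $S=\{a,b\}$, $T=\{c\}$ and also for $S=\{a\}$, $T=\{b,c\}$.

\section{Marked components and the algorithm}\label{sec:algorithm}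

An MIS routine can enforce pairwise conditions only. We therefore look for a
notion of \emph{conflict} between two alive vertices such that every
conflict-free set $T$ makes $B(S,T)$ a forest, and such that adding a
\emph{maximal} conflict-free set makes measurable progress.

The safest rule declares $u$ and $v$ in conflict if they are adjacent or are
adjacent to a common component. Then $B(S,T)$ is a union of stars centered in
$T$ and isolated nodes; each $t\in T$ \emph{bridges} the components adjacent to
it. This rule alone is slow. If $G$ is a star with center $z$ and $k$ leaves and
$S=\{z\}$, all leaves conflict, and $k$ rounds are needed although all leaves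
could be added at once. The remedy for the star is plain: vertices that are
adjacent to one component only may share it, and the component \emph{absorbs}
them.

The two rules together are still slow. Let $G$ be the spider consisting of $k$
paths $z\,v_i\,a_i$ with common end $z$, and let $S=\{z,a_1,\dots,a_k\}$. Each
$v_i$ is adjacent to two components, so it is not absorbed, and all $v_i$
conflict at $z$, so only one of them is added per round. The number of
components adjacent to an alive vertex, a natural measure of progress, drops by
one per round. But look at the situation after $v_1$ has been added. By
maximality, every alive vertex is adjacent to the \emph{new} component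
$\{z,v_1,a_1\}$. Mark this component and no other. Each $v_i$ with $i\ge2$ is
adjacent to one marked component, and it shares no unmarked component with
another $v_j$. So $v_i$ together with $a_i$ hangs from the marked component like
a leaf, and all of them can be absorbed in one step.

This is the idea of the proof. The measure of progress is the size of a set
$\mathcal M$ of \emph{marked} components that is only required to meet
$\Gamma_S(v)$ for every alive $v$:
\begin{quote}
\textbf{(Inv)} $G[S]$ is a forest, $\mathcal M\subseteq\mathrm{Comp}(S)$, and
every vertex alive for $S$ is adjacent to at least one component in
$\mathcal M$.
\end{quote}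
If (Inv) holds with $\mathcal M=\emptyset$, then $S$ is a solution. An
absorption step will deal with the alive vertices that see exactly one mark, so
that afterwards every alive vertex sees two; a bridging step then uses up two
old marks for each new one.

\medskip
\noindent\textbf{Initialization.} Let $A_0$ be the set of vertices of $X$ with
no neighbor in $S_0$, let $I$ be an MIS of $G[A_0]$, and put $S=S_0\cup I$ and
$\mathcal M=\mathrm{Comp}(S)$.

\medskip
\noindent While some vertex is alive for $S$, execute the following
\textbf{phase}.

\medskip
\noindent\textbf{Step (a): absorption.} Let $A_a$ be the set of vertices $v$
alive for $S$ with $|\Gamma_S(v)\cap\mathcal M|=1$. For $v\in A_a$ let $\mu(v)$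
be the marked component adjacent to $v$ and let
$U(v)=\Gamma_S(v)\setminus\mathcal M$ be the set of unmarked ones. Distinct
$u,v\in A_a$ \emph{conflict} if $uv\in E$ or $U(u)\cap U(v)\ne\emptyset$. Let
$T_a$ be an MIS of the conflict graph on $A_a$. Put $S_a=S\cup T_a$, and let
$\mathcal M_a$ be the set of components of $G[S_a]$ that contain a member of
$\mathcal M$.

\medskip
\noindent\textbf{Step (b): bridging.} Let $A_b$ be the set of vertices alive for
$S_a$. Distinct $u,v\in A_b$ \emph{conflict} if $uv\in E$ or
$\Gamma_{S_a}(u)\cap\Gamma_{S_a}(v)\ne\emptyset$. Let $T_b$ be an MIS of the
conflict graph on $A_b$. Put $S'=S_a\cup T_b$, and let $\mathcal M'$ be the set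
of components of $G[S']$ that contain a vertex of $T_b$. Replace
$(S,\mathcal M)$ by $(S',\mathcal M')$.

\begin{example}\label{ex:hexagon}
Let $G$ be a $6$-cycle $c_0c_1\cdots c_5$ with a path $c_0d_1d_2d_3d_4$
attached, $S_0=\emptyset$ and $X=V$. Suppose that the initialization returns
$I=\{c_0,c_2,c_4,d_2,d_4\}$, so that there are five marked singletons.

In the first phase the five other vertices are alive and each sees two marks, so
$A_a=\emptyset$ and $S_a=S$. In step (b) the conflicts are $c_1c_3$ (at $c_2$),
$c_3c_5$ (at $c_4$), $d_1d_3$ (at $d_2$), and all pairs from $c_1,c_5,d_1$ (at
$c_0$). One MIS is $T_b=\{c_3,d_3\}$. The new marked components are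
$P=\{c_2,c_3,c_4\}$ and $Q=\{d_2,d_3,d_4\}$; the component $\{c_0\}$ loses its
mark, and the number of marks falls from $5$ to $2$
(Figure~\ref{fig:hexagon}, left).

In the second phase $c_1,c_5,d_1$ are alive and see exactly one mark each,
namely $P,P,Q$. They conflict pairwise at the unmarked component $\{c_0\}$, so
step (a) takes one of them, say $T_a=\{c_1\}$, and $P$ grows to
$P_a=\{c_0,\dots,c_4\}$ (Figure~\ref{fig:hexagon}, right). The two vertices left
out now have their neighbor $c_0$ in a marked component. For $c_5$ this is the
component in which it already had a neighbor, so $c_5$ dies. For $d_1$ it is a
different one, so $d_1$ sees two marks. Step (b) adds $d_1$, and the output is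
$V\setminus\{c_5\}$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75,
  sv/.style={circle,fill,inner sep=1.7pt},
  ov/.style={circle,draw,fill=white,inner sep=1.7pt},
  mk/.style={line width=9pt,gray!35,line cap=round,line join=round}]
\begin{scope}
\draw[mk] (120:1)--(180:1)--(240:1);
\draw[mk] (3,0)--(5,0);
\draw (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle (1,0)--(5,0);
\foreach \a in {0,120,180,240} \node[sv] at (\a:1) {};
\foreach \a in {60,300} \node[ov] at (\a:1) {};
\foreach \x in {3,4,5} \node[sv] at (\x,0) {};
\node[ov] at (2,0) {};
\foreach \i in {1,...,5} \node at ({60*\i}:1.5) {$c_{\i}$};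
\foreach \i in {1,...,4} \node at ({1+\i},0.5) {$d_{\i}$};
\node at (0.5,0) {$c_0$};
\end{scope}
\begin{scope}[xshift=7.8cm]
\draw[mk] (0:1)--(60:1)--(120:1)--(180:1)--(240:1);
\draw[mk] (3,0)--(5,0);
\draw (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle (1,0)--(5,0);
\foreach \a in {0,60,120,180,240} \node[sv] at (\a:1) {};
\node[ov] at (300:1) {};
\foreach \x in {3,4,5} \node[sv] at (\x,0) {};
\node[ov] at (2,0) {};
\foreach \i in {1,...,5} \node at ({60*\i}:1.5) {$c_{\i}$};
\foreach \i in {1,...,4} \node at ({1+\i},0.5) {$d_{\i}$};
\node at (0.45,0) {$c_0$};
\end{scope}
\end{tikzpicture}
\caption{An absorption step. Black vertices form the current induced forest and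
marked components are shaded. Left: $c_1,c_5,d_1$ are each adjacent to one
marked component and share the unmarked component $\{c_0\}$. Right: after $c_1$
is added, $c_5$ has two neighbors in one component and can no longer be added,
while $d_1$ is adjacent to two marked components.}
\label{fig:hexagon}
\end{figure}

\section{Halving the number of marks}\label{sec:halving}

The invariant needs marks to start from; for $S=\emptyset$ it fails. This is the
purpose of the first MIS computation.

\begin{lemma}\label{lem:init}
After the initialization \textup{(Inv)} holds and $|\mathcal M|\le n$.
\end{lemma}

\begin{proof}
The vertices of $I$ have no neighbor in $S_0$ or in $I$, so they are isolated in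
$G[S]$, and $G[S]$ is a forest. A vertex $v\in X\setminus S$ has a neighbor in
$S_0$ if $v\notin A_0$, and a neighbor in $I$ if $v\in A_0$, by maximality of
$I$. So $v$ is adjacent to a component of $G[S]$, and all components are marked.
\end{proof}

Step (a) must not lose the distinctness of the marks, since the count in step
(b) relies on it; this is part (ii) of the next lemma. Part (iii) is the
dichotomy between $c_5$ and $d_1$ in Example~\ref{ex:hexagon}.

\begin{lemma}[Absorption]\label{lem:a}
If \textup{(Inv)} holds for $(S,\mathcal M)$, then
\begin{enumerate}
\item[(i)] $G[S_a]$ is a forest;
\item[(ii)] distinct members of $\mathcal M$ lie in distinct components of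
$G[S_a]$, so $|\mathcal M_a|=|\mathcal M|$;
\item[(iii)] every vertex alive for $S_a$ is adjacent to at least two components
in $\mathcal M_a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i), (ii) The vertices of $T_a$ are alive and pairwise non-adjacent, so
Lemma~\ref{lem:contract} applies to $B=B(S,T_a)$. An unmarked node $K$ is joined
to $t$ only if $K\in U(t)$, and the sets $U(t)$, $t\in T_a$, are pairwise
disjoint. So every unmarked node has degree at most $1$ in $B$, and deleting
these nodes destroys no cycle and no path between other nodes. After the
deletion every $t\in T_a$ has the single neighbor $\mu(t)$, so what remains is a
disjoint union of stars, one centered at each member of $\mathcal M$. Hence $B$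
is a forest and each of its components contains at most one member of
$\mathcal M$. Lemma~\ref{lem:contract} gives (i) and (ii).

(iii) Let $v$ be alive for $S_a$. By Lemma~\ref{lem:alive}(ii) it is alive for
$S$, so $|\Gamma_S(v)\cap\mathcal M|\ge1$ by (Inv). If
$|\Gamma_S(v)\cap\mathcal M|\ge2$, then the components of $G[S_a]$ containing
two marked components adjacent to $v$ are distinct by (ii), belong to
$\mathcal M_a$, and are adjacent to $v$.

Otherwise $v\in A_a$, and $v\notin T_a$ because $v\notin S_a$. By maximality of
$T_a$, the vertex $v$ conflicts with some $t\in T_a$. So $v$ has a neighbor $y$
such that either $y=t$, or $y\in K$ for some $K\in U(v)\cap U(t)$. Let $P$ be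
the component of $G[S_a]$ containing $t$. It contains every member of
$\Gamma_S(t)$, so $y\in P$ in both cases, and $\mu(t)\subseteq P$ gives
$P\in\mathcal M_a$. Let $x$ be a neighbor of $v$ in $\mu(v)$, and let
$Q\in\mathcal M_a$ be the component of $G[S_a]$ containing $\mu(v)$. Then
$x\ne y$, because $x$ lies in a marked component of $G[S]$, while $y$ lies
outside $S$ or in an unmarked component. If $P=Q$, then $v$ would have the two
neighbors $x,y$ in one component of $G[S_a]$, which by Lemma~\ref{lem:alive}(i)
is impossible for a vertex alive for $S_a$. So $P\ne Q$, and $v$ is adjacent to
both.
\end{proof}

The condition $U(u)\cap U(v)=\emptyset$ serves both (i) and (ii): in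
Figure~\ref{fig:hexagon} (left), adding $c_1$ and $c_5$ closes a cycle, and
adding $c_1$ and $d_1$ joins two marked components. Maximality of $T_a$ is used
in (iii) only.

\begin{lemma}[Bridging]\label{lem:b}
If \textup{(Inv)} holds for $(S,\mathcal M)$, then it holds for
$(S',\mathcal M')$, and $|\mathcal M'|\le|\mathcal M|/2$.
\end{lemma}

\begin{proof}
The vertices of $T_b$ are alive for $S_a$ and pairwise non-adjacent, and the
sets $\Gamma_{S_a}(t)$, $t\in T_b$, are pairwise disjoint. So $B(S_a,T_b)$ is a
disjoint union of isolated nodes and stars, one centered at each $t\in T_b$. By
Lemma~\ref{lem:contract}, $G[S']$ is a forest and distinct vertices of $T_b$ lie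
in distinct components, so $|\mathcal M'|=|T_b|$. By Lemma~\ref{lem:a}(iii) each
of the disjoint sets $\Gamma_{S_a}(t)$ contains at least two members of
$\mathcal M_a$. Hence
$2|\mathcal M'|=2|T_b|\le|\mathcal M_a|=|\mathcal M|$.

Let $v$ be alive for $S'$. Then $v\in A_b$ by Lemma~\ref{lem:alive}(ii), and
$v\notin T_b$. By maximality of $T_b$, it conflicts with some $t\in T_b$, so it
is adjacent to $t$ or to a member of $\Gamma_{S_a}(t)$. Both are contained in
the component of $G[S']$ that contains $t$, and this component is in
$\mathcal M'$.
\end{proof}

Here maximality of $T_b$ is what allows us to erase all old marks that no vertex
of $T_b$ has reached. Without step (a) the same count, with one mark in place of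
two, gives only $|\mathcal M'|\le|\mathcal M|$, and the star of
Section~\ref{sec:algorithm} keeps its single mark for $k$ rounds.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:init} and~\ref{lem:b}, after $i$ phases (Inv) holds and
$|\mathcal M|\le n/2^i$. A further phase is entered only if some vertex is
alive, and then $|\mathcal M|\ge1$ by (Inv), so $i\le\log_2 n$. Hence there are
at most $\lfloor\log_2 n\rfloor+1$ phases, whichever maximal independent sets
are chosen. At termination $G[S]$ is a forest, $S_0\subseteq S\subseteq
S_0\cup X$, and no vertex is alive, so $S$ is a solution. There is one MIS
computation in the initialization and there are two per phase, each on a graph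
whose vertex set is a subset of $X$.

It remains to bound the other work. Whenever the forest changes, we compute by
\cite{SV} in $O(\log n)$ time a label $c(u)\in\{1,\dots,n\}$ for each vertex $u$
of the forest that names its component. Every other object is then an OR of
local tests over at most $n^3$ tuples, and takes constant time:
\begin{itemize}
\item $v\notin A_0$ if some neighbor of $v$ is in $S_0$;
\item $K\in\Gamma_S(v)$ if some neighbor $u\in S$ of $v$ has $c(u)=K$;
\item $v$ is not alive if some neighbors $u\ne u'$ of $v$ in $S$ have
$c(u)=c(u')$, by Lemma~\ref{lem:alive}(i);
\item an alive $v$ is not in $A_a$ if some marked $K\ne K'$ lie in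
$\Gamma_S(v)$, since by (Inv) it sees at least one mark;
\item $u$ and $v$ conflict if $uv\in E$ or some $K$ lies in $U(u)\cap U(v)$,
respectively in $\Gamma_{S_a}(u)\cap\Gamma_{S_a}(v)$;
\item a component of $G[S_a]$ is in $\mathcal M_a$ if one of its vertices lies
in a member of $\mathcal M$, and a component of $G[S']$ is in $\mathcal M'$ if
one of its vertices lies in $T_b$.
\end{itemize}
Adjacency matrices are converted to edge lists by prefix sums in $O(\log n)$
time. So a phase costs $O(\log n)$ time with $O(n^3)$ processors, plus two MIS
computations of time $O(\log^2 n)$ with polynomially many processors by
\cite{Luby}. With $O(\log n)$ phases the total time is $O(\log^3 n)$.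
\end{proof}

\section{A randomized algorithm with linearly many processors}\label{sec:random}

We prove Theorem~\ref{thm:more}(i); the graph is given by its list of edges. The
algorithm is the same, but two things must be done more economically: the local
tests, which is easy, and the MIS computations, where the difficulty is that a
conflict graph can be much denser than $G$. For the spider of
Section~\ref{sec:algorithm}, $G$ has $2k$ edges while the conflict graph of step
(b) is complete on $k$ vertices. So the conflict graphs cannot be written down.

\subsection*{The local tests} After the labels $c(\cdot)$ are computed by
\cite{SV}, each edge $vu$ with $v\in X\setminus S$ and $u\in S$ produces the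
pair $(v,c(u))$. Sort the pairs by \cite{Cole}. The vertex $v$ is not alive if
and only if two consecutive pairs are equal and have first entry $v$. For alive
$v$ the pairs with first entry $v$ form a segment that lists $\Gamma_S(v)$
without repetition, and a segmented sum counts its marked members. The set
$A_0$, the marks and the termination test are ORs over single edges or
vertices. All this takes $O(\log n)$ time with $O(n+m)$ processors.

\subsection*{Conflicts as shared resources} Call the vertices of $A_0$, $A_a$ or
$A_b$, whichever is current, the \emph{candidates}. The \emph{resources} of a
candidate $v$ are the edges of $G$ joining $v$ to another candidate, together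
with the components in $U(v)$ in step (a) and those in $\Gamma_{S_a}(v)$ in step
(b); in the initialization only edges are used. By the definitions, two distinct
candidates conflict if and only if they share a resource. Each resource of $v$
comes from its own edge of $G$ at $v$: an edge resource is that edge, and a
component $K$ comes from the unique edge between $v$ and $K$. So the number of
incidences (candidate, resource) is at most the sum of the degrees, $2m$.

We compute an MIS of the conflict graph in \emph{rounds}. In each round every
remaining candidate draws an independent uniform priority from $\{1,\dots,R\}$,
where $R$ is the least power of $2$ with $R\ge n^4$, so that $O(\log n)$ coin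
flips suffice; ties are broken by index. A remaining candidate is
\emph{selected} if for each of its resources it has the smallest priority among
the remaining users of that resource. Then the selected candidates and all
candidates sharing a resource with one of them are removed.

Two candidates selected in the same round share no resource, and a candidate
that conflicts with a selected one is removed and is never selected later. A
candidate is removed only if it is selected or conflicts with a selected one,
and the candidate of smallest priority is always selected, so the rounds end. At
that point the selected candidates form an MIS of the conflict graph. Thus the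
output is always correct, by the proof of Theorem~\ref{thm:main}. With the
incidences sorted by resource \cite{Cole}, a round consists of one segmented
minimum and of ORs over incidences (``I am not the minimum at this resource'',
``this resource has a selected user'', ``one of my resources has a selected
user''), so it takes $O(\log n)$ time with $O(n+m)$ processors.

\subsection*{The number of rounds} In terms of the conflict graph $H$ on the
remaining candidates, a round selects the vertices whose priority is smaller
than that of all neighbors and removes them with their neighbors. We measure
progress by the number of edges. A vertex $w$ is removed if some neighbor $v$ is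
selected, but these events overlap for different $v$; we shrink them until they
are disjoint, so that their probabilities add.

\begin{lemma}\label{lem:round}
The expected number of edges of $H$ removed in one round is at least
$|E(H)|/4$.
\end{lemma}

\begin{proof}
Two given candidates have equal priorities with probability $1/R\le n^{-4}$, so
all priorities are distinct with probability at least $1-n^{-2}$. Condition on
this event; by symmetry the order of the candidates is then uniformly random.

Let $d(\cdot)$ denote degrees and $N[\cdot]$ closed neighborhoods in $H$. For an
ordered pair $(v,w)$ with $vw\in E(H)$ let $\mathcal E_{v\to w}$ be the event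
that $v$ has the smallest priority in $N[v]\cup N[w]$. Since $v$ and $w$ lie in
both closed neighborhoods,
$|N[v]\cup N[w]|\le(d(v)+1)+(d(w)+1)-2=d(v)+d(w)$, and so
$\Pr[\mathcal E_{v\to w}]\ge1/(d(v)+d(w))$. If $\mathcal E_{v\to w}$ occurs,
then $v$ is selected and $w$ is removed. For fixed $w$ at most one event
$\mathcal E_{v\to w}$ occurs, because only one vertex is smallest in $N[w]$. Let
$Y$ be the sum of $d(w)$ over all ordered pairs $(v,w)$ for which
$\mathcal E_{v\to w}$ occurs. Then $Y$ is at most the sum of $d(w)$ over the
removed vertices $w$, and this sum counts only removed edges, each at most
twice. On the other hand, grouping the two ordered pairs of each edge,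
\[
\mathbb E[Y]\ \ge\ \sum_{vw\in E(H)}
\left(\frac{d(w)}{d(v)+d(w)}+\frac{d(v)}{d(v)+d(w)}\right)=|E(H)|.
\]
So the conditional expectation of the number of removed edges is at least
$|E(H)|/2$, and the unconditional one is at least
$(1-n^{-2})|E(H)|/2\ge|E(H)|/4$ for $n\ge2$.
\end{proof}

A conflict graph starts with fewer than $n^2/2$ edges. Applying
Lemma~\ref{lem:round} round by round, the expected number of edges after $r$
rounds is at most $(n^2/2)(3/4)^r$. For $r=\lceil 5\log_{4/3}n\rceil$ this is at
most $n^{-3}/2$, so by Markov's inequality an edge remains with probability at
most $n^{-3}/2$; if none remains, one more round selects all remaining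
candidates. Each MIS computation uses fresh priorities, so this bound holds
whatever happened before it. There are at most
$2\lfloor\log_2 n\rfloor+3\le 2n+3\le 2n^2$ MIS computations. By the union
bound, with probability at least $1-1/n$ each of them ends within
$r+1=O(\log n)$ rounds, and then the total time is
$O(\log n)\cdot O(\log n)\cdot O(\log n)$. This proves
Theorem~\ref{thm:more}(i). \qed

\section{Hypergraphs, independent sets and the greedy forest}\label{sec:related}

\subsection*{Berge-acyclic sets of hyperedges} Let a hypergraph have vertex set
$W$ and hyperedge set $\mathcal F$. A \emph{Berge cycle} is a cyclic sequence
$w_1,f_1,w_2,f_2,\dots,w_k,f_k$ with $k\ge2$, distinct vertices $w_i$ and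
distinct hyperedges $f_i$, such that $w_i,w_{i+1}\in f_i$ for all $i$, where
$w_{k+1}=w_1$. A set $Y\subseteq\mathcal F$ is \emph{Berge-acyclic} if no Berge
cycle has all its hyperedges in $Y$.

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(ii)}]
Let $G$ be the incidence graph: the bipartite graph on $W\cup\mathcal F$ with
$w$ joined to $f$ if $w\in f$. A cycle of $G$ alternates between the two sides
and has length $2k$ with $k\ge2$, so the cycles of $G$ are exactly the Berge
cycles. Hence $Y$ is Berge-acyclic if and only if $G[W\cup Y]$ is a forest. Take
$S_0=W$, which is independent in $G$, and $X=\mathcal F$. The solutions of
$\mathrm{MF}(G,X,S_0)$ are the sets $W\cup Y$ with $Y$ a maximal Berge-acyclic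
set of hyperedges, and Theorem~\ref{thm:main} applies.
\end{proof}

If the hypergraph is a graph, its Berge cycles are its cycles, so spanning
forests are a special case of the extension problem. The other neighbor of MF
from Section~\ref{sec:intro} is a special case as well.

\subsection*{An apex vertex} For a graph $H$ let $H^+$ be $H$ together with a new
vertex $r$ adjacent to all vertices of $H$. For $Y\subseteq V(H)$,
\begin{equation}\label{eq:apex}
H^+[Y\cup\{r\}]\text{ is a forest}\iff Y\text{ is independent in }H,
\end{equation}
because an edge of $H[Y]$ forms a triangle with $r$, and if there is no such
edge then $H^+[Y\cup\{r\}]$ is a star.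

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(iii)}]
By \eqref{eq:apex} the solutions of $\mathrm{MF}(H^+,V(H),\{r\})$ are exactly
the sets $\{r\}\cup Y$ with $Y$ an MIS of $H$. The reduction in the other
direction is Theorem~\ref{thm:main}.
\end{proof}

This reduction uses the prescribed vertex: if $H$ is a single edge $ab$, then
$\{a,b\}$ is a maximal induced forest of $H^+$ that avoids $r$ and is not
independent. A vertex order can force $r$ into the solution in the same way, and
this gives the last statement.

For a graph whose vertices are linearly ordered, the \emph{lexicographically
first} maximal induced forest, respectively MIS, is the output of the greedy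
scan of Section~\ref{sec:intro} in this order. A decision problem is
\emph{P-complete} if it is in P and every problem in P reduces to it by a
reduction computable in NC; such a problem is in NC only if
$\mathrm P=\mathrm{NC}$. A lexicographically first solution is P-complete to
compute if it is P-complete to decide whether it contains a given vertex. The
lexicographically first MIS is P-complete, by Cook \cite{Cook}.

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(iv)}]
The greedy scan makes $n$ acyclicity tests, so the problem is in P. Given $H$
with an order on $V(H)$, order $H^+$ by putting $r$ first and keeping the order
on $V(H)$; this is an NC computation. The greedy scan for induced forests takes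
$r$. If it has taken $r$ and $Y\subseteq V(H)$ when it reaches $v$, then by
\eqref{eq:apex} it takes $v$ if and only if $Y\cup\{v\}$ is independent in $H$.
By induction along the order it makes the same decisions as the greedy scan for
independent sets in $H$. So its output is $\{r\}$ together with the
lexicographically first MIS of $H$, and hardness follows from \cite{Cook}.
\end{proof}

Comparing Theorem~\ref{thm:main} with Theorem~\ref{thm:more}(iv), the parallel
tractability of MF comes from the freedom to choose which maximal forest is
output.

\begin{thebibliography}{9}

\bibitem{Cole}
R.~Cole, SIAM J. Comput. 17 (1988).

\bibitem{Cook}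
S.~Cook, Inform. and Control 64 (1985).

\bibitem{mcf}
\emph{Finding Maximal Cycle-Free Subgraphs In Parallel},
\texttt{https://repository.\allowbreak kulib.\allowbreak kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 84142/\allowbreak 1/\allowbreak 0876-02.pdf}.

\bibitem{KW}
Karp and Wigderson, J. ACM 32 (1985).

\bibitem{Luby}
M.~Luby, \emph{A simple parallel algorithm for the maximal independent set
problem}, SIAM J. Comput. 15 (1986).

\bibitem{SV}
Y.~Shiloach and U.~Vishkin, J. Algorithms 3 (1982).

\end{thebibliography}
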